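# Tournament arrangements of a graph, and why linear orders already reach the minimum cost

## Tournaments against linear orders: three vertices, paths, complete graphs

Place the vertices of a graph on a line, one at each of the positions $1,\dots,n$, and pay for each edge the distance between its ends. The least total is a classical quantity, the minimum cost of a linear arrangement. Now replace the line by something looser. Between any two vertices we only declare which one comes first, with no demand that the declarations fit together. Can this freedom make the graph cheaper?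

The first guess is that it cannot: cycles in the declarations look wasteful, so the best choice should be a linear order. We fix the definitions and then test this guess by hand.

A **tournament** on a finite set $V$ is a directed graph with exactly one arc between any two vertices; we write $u\to w$ if the arc goes from $u$ to $w$. For a tournament $T$ let $T(u,v)$ be the number of directed paths of length $2$ from $u$ to $v$. A **tournament arrangement** of a finite simple graph $G=(V,E)$ is a tournament $T$ on $V$, and its **cost** is
$$\mathrm{cost}(T)=|E|+\sum_{uv\in E}\bigl(T(u,v)+T(v,u)\bigr),$$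
where the sum is over unordered edges. Throughout, $n=|V|\ge 1$.

A tournament is **transitive** if $u\to v\to w$ implies $u\to w$; it is then a linear order, and we also call it a **linear arrangement**. A tournament is transitive exactly when it contains no cyclic triangle: if $u\to v\to w$ then $u\ne w$, and the only alternative to $u\to w$ is the cyclic triangle $u\to v\to w\to u$, which no transitive tournament contains.

If $T$ is the linear order given by a bijection $\varphi:V\to\{1,\dots,n\}$, then for $\varphi(u)<\varphi(v)$ we have $T(v,u)=0$, and $T(u,v)$ counts the vertices strictly between, so $T(u,v)=|\varphi(u)-\varphi(v)|-1$. Hence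
$$\mathrm{cost}(T)=\sum_{uv\in E}|\varphi(u)-\varphi(v)| ,$$
which is the usual value. So the tournament cost extends the linear cost.

**Three vertices.** Let $G$ have three vertices and $e$ edges. In the cyclic tournament each pair of vertices is joined by exactly one directed path of length $2$, through the third vertex, so the cost is $2e$. In a linear order only the pair (first, last) is joined by such a path, so the cost is $e$, plus $1$ if first and last are adjacent. If $e\ge1$ this is at most $e+1\le 2e$. So the guess holds. For $K_3$ the numbers are $6$ (cyclic) and $4$ (linear).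

**Paths.** Every tournament costs at least $|E|$. Placing a path in its natural order costs exactly $|E|$, so the guess holds for paths.

**Complete graphs.** Sort the paths of length $2$ by the triple of vertices they use. A transitive triple contains one such path, joining its first vertex to its last; a cyclic triple contains three, one for each pair. So for every $G$,
$$\mathrm{cost}(T)=|E|+\#\{\text{transitive triples of }T\text{ whose first and last vertices are adjacent}\}+\sum_{C}e(G[C]), \tag{1}$$
where $C$ runs over the vertex sets of the cyclic triangles of $T$, and $e(G[C])$ is the number of edges of $G$ inside $C$. For $G=K_n$ this reads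
$$\mathrm{cost}(T)=\binom n2+\binom n3+2\,\#\{\text{cyclic triangles}\}=\binom{n+1}3+2\,\#\{\text{cyclic triangles}\}.$$
The minimum is $\binom{n+1}{3}$, reached exactly by the linear orders. This minimum for $K_n$ is a known result of Pelsmajer, Schaefer and Štefankovič, and the guess for general $G$ is their conjecture: *the minimum cost of a tournament arrangement of a graph is achieved by a linear arrangement.* The problem is taken from "Some Unexpected(ly) Open Problems" (http://ovid.cs.depaul.edu/documents/prague.pdf). The conjecture is true.

**Theorem 1.** For every tournament $T$ on $V$ there is a transitive tournament $L$ on $V$ with $\mathrm{cost}(L)\le\mathrm{cost}(T)$. Hence the minimum cost of a tournament arrangement of $G$ is achieved by a linear arrangement.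

One could guess more, namely that *only* linear orders are optimal. For a graph without edges this is false, since every tournament costs $0$. We shall see that it fails for some connected graphs too, and when it holds.

For $K_n$, formula (1) settled everything because all transitive triples cost the same. For other graphs a transitive triple costs $0$ or $1$ depending on its order, so removing cyclic triangles does not automatically help: the change may put transitive triples into a worse order. We shall see this happen on four vertices.

## The cost as a sum of cuts, one for each middle vertex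

We first regroup the cost by the *middle* vertex of each path. Let $N^-(w)=N^-_T(w)$ and $N^+(w)=N^+_T(w)$ be the sets of in- and out-neighbors of $w$ in $T$. For disjoint $A,B\subseteq V$ let $e(A,B)$ be the number of edges of $G$ between $A$ and $B$, and write $e(u,A)=e(\{u\},A)$. Let
$$f(X)=e(X,V\setminus X)$$
be the cut function of $G$. For $w\in V$ and $X\subseteq V\setminus\{w\}$ put
$$g_w(X)=e\bigl(X,\,V\setminus(X\cup\{w\})\bigr)=f(X)-e(w,X).$$
This is the cut function of $G$ with the vertex $w$ deleted.

For an edge $uv$, the number $T(u,v)+T(v,u)$ counts the vertices $w$ such that one of $u,v$ lies in $N^-(w)$ and the other in $N^+(w)$. Summing over edges and exchanging the order of summation,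
$$\mathrm{cost}(T)=|E|+\sum_{w\in V}c_w(T),\qquad c_w(T)=e\bigl(N^-(w),N^+(w)\bigr)=g_w\bigl(N^-_T(w)\bigr). \tag{2}$$
So the cost depends on $T$ only through the in-neighborhoods, and each enters through a cut function.

## One step of quicksort, and a pivot that raises the cost

We want to turn $T$ into a linear order without raising the cost. A sensible move is the one quicksort makes: choose a vertex $w$, put its in-neighbors before it and its out-neighbors after it, and respect this split.

**Pivoting.** For $w\in V$ let $T_w$ be the tournament obtained from $T$ by directing all arcs between $N^-_T(w)$ and $N^+_T(w)$ from $N_T^-(w)$ to $N_T^+(w)$, leaving all other arcs unchanged.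

In $T_w$ no cyclic triangle meets two of the sets $N_T^-(w),\{w\},N_T^+(w)$, and we could recurse inside the two sides. The hope would be that every pivot is harmless. It is not.

**Example A.** Let $V=\{a,b,c,d\}$ with arcs
$$a\to b,\quad b\to c,\quad c\to d,\quad d\to a,\quad a\to c,\quad d\to b,$$
and let $G$ have the single edge $ad$. The paths of length $2$ between $a$ and $d$ can go through $c$ or $b$. There is $a\to c\to d$; there is none through $b$, since both $a$ and $d$ point to $b$. So $\mathrm{cost}(T)=2$.

Pivot at $c$. We have $N^-(c)=\{a,b\}$ and $N^+(c)=\{d\}$, so $d\to a$ and $d\to b$ are reversed and $T_c$ is the linear order $a,b,c,d$. The edge $ad$ now has length $3$: the cost has gone *up*, from $2$ to $3$. Formula (1) shows where. The two cyclic triangles are $\{a,c,d\}$ and $\{b,c,d\}$. The first contributed $1$ and still does, now as a transitive triple with first and last vertices $a,d$; the second contributed $0$ and still does. But the transitive triple $\{a,b,d\}$, which had the order $d,a,b$ and contributed $0$, now has the order $a,b,d$ and contributes $1$.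

The other pivots behave well:

* pivot $a$: $N^-(a)=\{d\}$, $N^+(a)=\{b,c\}$, giving the order $d,a,b,c$ with cost $1$;
* pivot $b$: $N^-(b)=\{a,d\}$, $N^+(b)=\{c\}$, giving the order $d,a,b,c$ with cost $1$;
* pivot $d$: $N^-(d)=\{c\}$, $N^+(d)=\{a,b\}$, giving the order $c,d,a,b$ with cost $1$.

So one cannot pivot blindly, and one cannot hope for an estimate vertex by vertex either. By (2), $c_b(T)=0$, because $N^-(b)=\{a,d\}$ contains both ends of the edge; but $c_b(T_c)=1$. Now look at what happens when the roles of $b$ and $c$ are exchanged: $c_c(T)=1$, because $a\in N^-(c)$ and $d\in N^+(c)$, while in $T_b$ the vertex $c$ comes last, so $c_c(T_b)=0$. The loss of $b$ under pivot $c$ is paid for by the gain of $c$ under pivot $b$: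
$$c_b(T_c)+c_c(T_b)=1+0=0+1=c_b(T)+c_c(T).$$

This suggests what to do: do not choose the pivot. Average over all pivots, and in the double sum over (pivot, affected vertex) treat the pairs $(w,u)$ and $(u,w)$ together.

## Two pivots produce an intersection and a union

The purpose of this step is to compute the two in-neighborhoods that enter such a pair.

**Lemma 1.** Let $u\to w$ in $T$, $X=N^-_T(u)$, $Y=N^-_T(w)$. Then
$$N^-_{T_w}(u)=X\cap Y,\qquad N^-_{T_u}(w)=X\cup Y.$$

**Proof.** Consider $T_w$. The vertex $u$ lies in $N_T^-(w)=Y$. Arcs inside $Y$ are unchanged, so the in-neighbors of $u$ inside $Y$ are those in $X\cap Y$. The arc $u\to w$ is unchanged, so $w$ is not an in-neighbor. All arcs between $u$ and $N_T^+(w)$ now leave $u$. Since $V=Y\sqcup\{w\}\sqcup N_T^+(w)$, this gives $N^-_{T_w}(u)=X\cap Y$.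

Consider $T_u$. The vertex $w$ lies in $N_T^+(u)$. All of $X=N^-_T(u)$ now points to $w$, and $u\to w$ is unchanged. Arcs inside $N^+_T(u)$ are unchanged, so the in-neighbors of $w$ there are $Y\cap N^+_T(u)$. As $V=X\sqcup\{u\}\sqcup N^+_T(u)$, we get
$$N^-_{T_u}(w)=X\cup\{u\}\cup\bigl(Y\cap N^+_T(u)\bigr).$$
Since $u\in Y$, we have $Y=(Y\cap X)\cup\{u\}\cup(Y\cap N^+_T(u))$, so the right side is $X\cup Y$. $\square$

In Example A with $b\to c$: $X=\{a,d\}$ and $Y=\{a,b\}$. In $T_c$, the order $a,b,c,d$, the in-neighborhood of $b$ is $\{a\}=X\cap Y$. In $T_b$, the order $d,a,b,c$, that of $c$ is $\{a,b,d\}=X\cup Y$.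

## Submodularity when the two deleted vertices differ

A function $f:2^V\to\mathbb R$ is **submodular** if $f(X\cap Y)+f(X\cup Y)\le f(X)+f(Y)$ for all $X,Y\subseteq V$. Cut functions are submodular, and the defect is explicit:
$$f(X)+f(Y)-f(X\cap Y)-f(X\cup Y)=2\,e(X\setminus Y,\,Y\setminus X). \tag{3}$$
To check this, split $V$ into $A=X\cap Y$, $P=X\setminus Y$, $Q=Y\setminus X$, $R=V\setminus(X\cup Y)$. Then
$$\begin{aligned}
f(X)&=e(A,Q)+e(A,R)+e(P,Q)+e(P,R),\\
f(Y)&=e(A,P)+e(A,R)+e(P,Q)+e(Q,R),\\
f(X\cap Y)&=e(A,P)+e(A,Q)+e(A,R),\\
f(X\cup Y)&=e(A,R)+e(P,R)+e(Q,R),
\end{aligned}$$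
and the first two lines minus the last two leave $2e(P,Q)$. For example, if $G$ is a single edge with ends $1,2$, and $X=\{1\}$, $Y=\{2\}$, the left side of (3) is $1+1-0-0=2$.

By Lemma 1 we must compare $g_u(X\cap Y)+g_w(X\cup Y)$ with $g_u(X)+g_w(Y)$. This is not literally submodularity of one function, because $g_u$ and $g_w$ delete different vertices. The next lemma shows that the mismatch does no harm, because $u$ lies in $Y\setminus X$.

**Lemma 2.** Let $u\to w$, $X=N_T^-(u)$, $Y=N^-_T(w)$. Then
$$g_u(X\cap Y)+g_w(X\cup Y)\le g_u(X)+g_w(Y). \tag{4}$$
More precisely, with $P=X\setminus Y$ and $Q'=(Y\setminus X)\setminus\{u\}$, the right side minus the left side equals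
$$\sigma(u,w):=e(u,P)+e(w,P)+2\,e(P,Q')\ \ge 0. \tag{5}$$

**Proof.** We have $u\notin X$ and $u\in Y$, so $u\in Y\setminus X$; also $w\notin Y$, and $w\notin X$ because $u\to w$. So $u\notin X$, $u\notin X\cap Y$, $w\notin Y$, $w\notin X\cup Y$, and all four terms of (4) are defined. Insert $g_v(Z)=f(Z)-e(v,Z)$ and use (3). The right side minus the left side of (4) is
$$2e(P,Y\setminus X)-e(u,X)+e(u,X\cap Y)-e(w,Y)+e(w,X\cup Y).$$
Since $X=(X\cap Y)\sqcup P$ and $X\cup Y=Y\sqcup P$, this equals
$$2e(P,Y\setminus X)-e(u,P)+e(w,P).$$
There is one negative term. But $Y\setminus X=Q'\sqcup\{u\}$, so $2e(P,Y\setminus X)=2e(P,Q')+2e(u,P)$, and the total is $e(u,P)+e(w,P)+2e(P,Q')$. $\square$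

## Averaging over the pivots of a block

If we average over all $w\in V$, we learn that some pivot does not raise the cost. But that statement alone might return a pivot with $T_w=T$, and we would make no progress. To recurse we must be able to pivot inside a part that an earlier step has already separated, averaging over that part only.

**Block.** A set $B\subseteq V$ is a block of $T$ if $V\setminus B=A\sqcup S$ with all arcs between different sets among $A,B,S$ directed $A\to B$, $B\to S$, $A\to S$. The sets $A,S$ may be empty, so $V$ is a block.

For example, let $1\to 2,3,4$ and $2\to3\to4\to2$. Then $\{2,3,4\}$ is a block, with $A=\{1\}$ and $S=\emptyset$. The set $\{2\}$ is not: it would force $A=N^-(2)=\{1,4\}$ and $S=N^+(2)=\{3\}$, but $3\to4$ goes from $S$ to $A$.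

**Pivoting inside a block.** Let $w\in B$ with $B$ a block. Then $A\subseteq N^-(w)$ and $S\subseteq N^+(w)$. We show that every arc $x\to y$ with $x\in N^+(w)$ and $y\in N^-(w)$ has both ends in $B$. First, $x\notin A$ because $A\subseteq N^-(w)$, and $y\notin S$ because $S\subseteq N^+(w)$. If $x\in S$, then $y\notin S$ would give an arc from $S$ to $A\cup B$, which does not exist. So $x\in B$. If $y\in A$, there would be an arc from $B$ to $A$, which does not exist. So $y\in B$. Exactly these arcs are reversed in passing to $T_w$, hence:

* (i) $T_w$ differs from $T$ only in arcs inside $B$; in particular $N^-_{T_w}(v)=N^-_T(v)$ for $v\notin B$.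
* (ii) In $T_w$ all arcs between different sets among $B\cap N_T^-(w)$, $\{w\}$, $B\cap N_T^+(w)$ go from the earlier to the later set in this list. Together with the unchanged arcs to and from $A$ and $S$, this makes the nonempty ones among these sets blocks of $T_w$.
* (iii) No arc at $w$ changes, so $N^-_{T_w}(w)=N^-_T(w)$.

**Lemma 3.** For every block $B$ of $T$,
$$|B|\,\mathrm{cost}(T)=\sum_{w\in B}\mathrm{cost}(T_w)+\sum_{\substack{u,w\in B\\u\to w}}\sigma(u,w)\ \ge\ \sum_{w\in B}\mathrm{cost}(T_w). \tag{6}$$

**Proof.** Think of the numbers $c_v(T_w)$ as a table with a row for each pivot $w\in B$ and a column for each $v\in V$. By (i), the columns $v\notin B$ are constant: $c_v(T_w)=c_v(T)$. By (iii), $c_w(T_w)=c_w(T)$ on the diagonal. The remaining entries form pairs: for $u,w\in B$ with $u\to w$ we have the entries $c_u(T_w)$ and $c_w(T_u)$. So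
$$\sum_{w\in B}\sum_{v\in V}c_v(T_w)=|B|\sum_{v\notin B}c_v(T)+\sum_{w\in B}c_w(T)+\sum_{\substack{u,w\in B\\u\to w}}\bigl[c_u(T_w)+c_w(T_u)\bigr].$$
With $X=N^-_T(u)$ and $Y=N^-_T(w)$, Lemma 1 says that the bracket is $g_u(X\cap Y)+g_w(X\cup Y)$, and by Lemma 2 this is
$$g_u(X)+g_w(Y)-\sigma(u,w)=c_u(T)+c_w(T)-\sigma(u,w).$$
Each $v\in B$ lies in $|B|-1$ pairs of elements of $B$, so together with the diagonal $c_v(T)$ appears $|B|$ times. The right side becomes
$$|B|\sum_{v\in V}c_v(T)-\sum_{\substack{u,w\in B\\u\to w}}\sigma(u,w).$$
Adding $|B||E|$ to both sides and using (2) gives the equality in (6); the inequality follows from $\sigma\ge0$. $\square$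

**Check on Example A, $B=V$.** The pivots $a,b,c,d$ give costs $1,1,3,1$, with sum $6$, and $|B|\,\mathrm{cost}(T)=8$. The values of $\sigma$ must add to $2$. For the arc $a\to c$ we have $P=N^-(a)\setminus N^-(c)=\{d\}$ and $Q'=\{b\}$, so $\sigma(a,c)=e(a,d)+e(c,d)+2e(d,b)=1$. For $c\to d$ we have $P=N^-(c)\setminus N^-(d)=\{a,b\}$ and $Q'=\emptyset$, so $\sigma(c,d)=e(c,P)+e(d,P)=0+1=1$. For the other arcs, $a\to b$ has $P=\emptyset$; $b\to c$ has $P=\{d\}$, $Q'=\emptyset$; $d\to a$ has $P=\{c\}$, $Q'=\emptyset$; $d\to b$ has $P=\{c\}$, $Q'=\{a\}$. All four have $\sigma=0$. Indeed $8=6+2$.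

## From blocks to a linear order: proof of Theorem 1

We iterate, keeping an ordered partition that only gets finer. Call an ordered partition $V_1,\dots,V_k$ of $V$ into nonempty parts *adapted* to a tournament if all arcs between different parts go from the part of smaller index to the part of larger index. Then each part $V_i$ is a block, with $A=V_1\cup\dots\cup V_{i-1}$ and $S=V_{i+1}\cup\dots\cup V_k$.

**Refinement step.** The purpose is to refine the partition without losing adaptedness. Let the partition be adapted to $T'$, let $B$ be a part with $|B|\ge2$ and let $w\in B$. Pass to $T'_w$ and replace $B$ by the nonempty sets among $B\cap N^-_{T'}(w)$, $\{w\}$, $B\cap N^+_{T'}(w)$, in this order. By (i) the arcs between different old parts are unchanged, and by (ii) the arcs between the new parts inside $B$ go forward. So the new partition is adapted to $T'_w$. Since $|B|\ge2$, at least two of the three sets are nonempty, so it is strictly finer.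

**Proof of Theorem 1.** Start with $T$ and the partition with the single part $V$. Suppose we have a tournament $T'$ with $\mathrm{cost}(T')\le\mathrm{cost}(T)$ and a partition adapted to it. If some part $B$ has $|B|\ge2$, then (6) says that the average of $\mathrm{cost}(T'_w)$ over $w\in B$ is at most $\mathrm{cost}(T')$; hence some $w\in B$ satisfies $\mathrm{cost}(T'_w)\le\mathrm{cost}(T')$. Do the refinement step with this $w$. The partition becomes strictly finer each time, so after finitely many steps all parts are singletons. The tournament is then transitive, and its cost is at most $\mathrm{cost}(T)$. $\blacksquare$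

We call **quicksort orders of $T$** the transitive tournaments obtained from $T$, starting with the single part $V$, by refinement steps with *arbitrary* choices of the part $B$ and the pivot $w\in B$, until all parts are singletons. In Example A, $T_c$ is already transitive, so later pivots change nothing and $a,b,c,d$ is a quicksort order of cost $3$, more than $\mathrm{cost}(T)=2$.

## Vertex weights, directed edge weights, submodular functions

The proof used the graph only through inequality (4), so it yields more.

**Theorem 2.** Let $m:V\to\mathbb R_{\ge0}$. Each of the following functionals of $T$ attains its minimum over all tournaments on $V$ at a transitive tournament: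

(a) $\displaystyle\sum_{w\in V}m_w\sum_{u\to w\to v}c(u,v)$, for any $c:V\times V\to\mathbb R_{\ge0}$ (edge weights may depend on direction);

(b) $\displaystyle\sum_{w\in V}m_w\,f(N_T^-(w))$, for any submodular $f:2^V\to\mathbb R$.

In (a), the condition $c\ge0$ cannot be dropped.

**Step 1: averaging with weighted pivots, given (4).** First let all $m_w>0$. Both functionals have the form $F(T)=\sum_wm_wg_w(N^-_T(w))$: in (b) with $g_w=f$, and in (a) with $g_w(X)=c(X,V\setminus(X\cup\{w\}))$, where $c(A,A')=\sum_{a\in A,\,a'\in A'}c(a,a')$. Put $c_v(T)=g_v(N_T^-(v))$ and $m(B)=\sum_{w\in B}m_w$, and suppose that (4) holds for these $g_w$ whenever $u\to w$, $X=N_T^-(u)$, $Y=N_T^-(w)$. The table of Lemma 3, with row $w$ weighted by $m_w$ and column $v$ by $m_v$, gives for a block $B$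
$$\sum_{w\in B}m_wF(T_w)=m(B)\sum_{v\notin B}m_vc_v(T)+\sum_{w\in B}m_w^2c_w(T)+\sum_{\substack{u,w\in B\\u\to w}}m_um_w\bigl[c_u(T_w)+c_w(T_u)\bigr]. \tag{7}$$
The two entries of a pair carry the same weight $m_um_w$, which is why the pivots are weighted by $m$. By Lemma 1 and (4) the bracket is at most $c_u(T)+c_w(T)$. Collecting the coefficient of $c_v(T)$ for $v\in B$, we get at most
$$m_v^2+\sum_{w\in B\setminus\{v\}}m_vm_w=m_v\,m(B)$$
times $c_v(T)$; more exactly, the right side of (7) with each bracket replaced by $c_u(T)+c_w(T)$ is $m(B)\sum_{v\in V}m_vc_v(T)$. So $\sum_{w\in B}m_wF(T_w)\le m(B)F(T)$. As all $m_w>0$, some $w\in B$ has $F(T_w)\le F(T)$, and the iteration in the proof of Theorem 1 applies word for word to $F$.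

**Step 2: inequality (4) in case (b).** Here $g_u=g_w=f$, and (4) is the submodularity of $f$.

**Step 3: inequality (4) in case (a).** Write $\vec f(X)=c(X,V\setminus X)$, so $g_w(X)=\vec f(X)-c(X,w)$. With $A=X\cap Y$, $P=X\setminus Y$, $Q=Y\setminus X$, $R=V\setminus(X\cup Y)$,
$$\begin{aligned}
\vec f(X)&=c(A,Q)+c(A,R)+c(P,Q)+c(P,R),\\
\vec f(Y)&=c(A,P)+c(A,R)+c(Q,P)+c(Q,R),\\
\vec f(X\cap Y)&=c(A,P)+c(A,Q)+c(A,R),\\
\vec f(X\cup Y)&=c(A,R)+c(P,R)+c(Q,R),
\end{aligned}$$
so $\vec f(X)+\vec f(Y)-\vec f(X\cap Y)-\vec f(X\cup Y)=c(P,Q)+c(Q,P)$. The correction terms are $-c(X,u)+c(X\cap Y,u)=-c(P,u)$ and $-c(Y,w)+c(X\cup Y,w)=c(P,w)$. The right side minus the left side of (4) is therefore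
$$c(P,Q)+c(Q,P)-c(P,u)+c(P,w)\ge0,$$
because $u\in Q$ and $c\ge0$ give $c(P,u)\le c(P,Q)$.

**Step 4: zero weights.** If some $m_w=0$, apply the result with $m_w+\varepsilon$ in place of every $m_w$, $\varepsilon>0$. There are finitely many tournaments and each value of $F$ is continuous in $m$, so both minima are continuous in $\varepsilon$, and $\min_{\text{transitive}}F\le\min_{\text{all}}F$ passes to the limit $\varepsilon\to0$.

**Step 5: $c\ge0$ is needed in (a).** Let $|V|=3$, $m\equiv1$, and $c(u,v)=-1$ for all $u\ne v$. The cyclic tournament has three directed paths of length $2$ and value $-3$; a transitive one has one such path and value $-1$. $\blacksquare$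

The cost of Theorem 1 fits both cases with $m\equiv1$. In (a) take $c(u,v)=1$ if $uv\in E$ and $0$ otherwise, and add the constant $|E|$. In (b) take the cut function $f$ of $G$: we have $f(N^-(w))=c_w(T)+e(w,N^-(w))$, and $\sum_we(w,N^-(w))=|E|$, since each edge of $G$ is counted once, at the head of its arc. So $\mathrm{cost}(T)=\sum_wf(N_T^-(w))$.

## Cyclic triangles and the set of all optimal tournaments

Lemma 3 is an equality, so it also tells us what a tournament loses by having cycles. Let $\mathrm{LA}(G)$ be the minimum cost of a linear arrangement of $G$; by Theorem 1 it is also the minimum over all tournaments.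

**Theorem 3.** Let $T$ be a tournament on $V$.

(a) $\displaystyle\mathrm{cost}(T)\ge\mathrm{LA}(G)+\frac2n\sum_Ce(G[C])$, where $C$ runs over the vertex sets of the cyclic triangles of $T$ and $e(G[C])$ is the number of edges of $G$ inside $C$. Equality occurs for the cyclic tournament on $G=K_3$.

(b) $T$ has minimum cost if and only if every cyclic triangle of $T$ is an independent set of $G$ and every quicksort order of $T$ is a minimum linear arrangement of $G$.

(c) If $G$ has no independent set of size $3$, every minimum cost tournament arrangement of $G$ is linear. In general (even for connected $G$) there can be non-linear optimal tournaments.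

**Step 1: what $P$ and $Q'$ are.** Let $u\to w$, $X=N^-(u)$, $Y=N^-(w)$. A vertex $x\in P=X\setminus Y$ has $x\to u$, is different from $w$ (as $w\notin X$), and does not point to $w$, so $w\to x$. A vertex $y\in Q'=(Y\setminus X)\setminus\{u\}$ has $y\to w$, $y\neq u$, and does not point to $u$, so $u\to y$. The converse inclusions are clear. Thus
$$P=\{x:u\to w\to x\to u\},\qquad Q'=\{y:u\to y\to w\}.$$

**Step 2: proof of (a).** We sum $e(u,P)+e(w,P)$ over all arcs $u\to w$. By Step 1, each cyclic triangle is met once for each of its three arcs. When it is met for the arc $u\to w$ with third vertex $x$, it contributes the edges of $G$ among the pairs $ux$ and $wx$, that is, all but the pair $uw$. Over the three arcs, each edge of $G$ inside the triangle is therefore counted exactly twice. Dropping $2e(P,Q')\ge0$,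
$$\sum_{u\to w}\sigma(u,w)\ge2\sum_Ce(G[C]).$$
By (6) with $B=V$, and since each $\mathrm{cost}(T_w)\ge\mathrm{LA}(G)$ by Theorem 1, we get $n\,\mathrm{cost}(T)\ge n\,\mathrm{LA}(G)+2\sum_Ce(G[C])$. Divide by $n$. For $K_3$ and the cyclic tournament the two sides are $6$ and $4+\frac23\cdot3=6$.

**Step 3: necessity in (b).** Let $T$ have minimum cost. By (a), $\sum_Ce(G[C])=0$, so every cyclic triangle is independent in $G$. For any block $B$ of $T$ all $\mathrm{cost}(T_w)$ with $w\in B$ are at least $\mathrm{cost}(T)$, while by (6) their average over $w\in B$ is at most $\mathrm{cost}(T)$. So all of them equal $\mathrm{cost}(T)$, and every $T_w$ with $w\in B$ is again optimal. Iterating along any sequence of refinement steps, every quicksort order of $T$ has cost $\mathrm{LA}(G)$.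

**Step 4: if all cyclic triangles are independent, then $\sigma\equiv0$.** This prepares sufficiency in (b). Suppose every cyclic triangle of $T$ is independent in $G$, and let $u\to w$. The terms $e(u,P)$ and $e(w,P)$ count edges inside cyclic triangles, so they vanish. Now let $x\in P$ and $y\in Q'$; then $u\to y\to w\to x\to u$. If $x\to y$, then $x\to y\to w\to x$ is a cyclic triangle. If $y\to x$, then $u\to y\to x\to u$ is one. In either case $x$ and $y$ lie in a common cyclic triangle, so $xy\notin E$. Hence $e(P,Q')=0$ and $\sigma(u,w)=0$.

**Step 5: the hypothesis survives pivoting.** In $T_w$ all arcs between the three sets $N_T^-(w),\{w\},N_T^+(w)$ go forward in this order, so a cyclic triangle of $T_w$ lies inside one of them. It has three vertices, so it lies inside $N^-_T(w)$ or inside $N^+_T(w)$, where the arcs are those of $T$. So every cyclic triangle of $T_w$ is a cyclic triangle of $T$. If all cyclic triangles of $T$ are independent, the same holds for $T_w$.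

**Step 6: sufficiency in (b).** Suppose all cyclic triangles of $T$ are independent and all quicksort orders of $T$ have cost $\mathrm{LA}(G)$. We claim: if $T'$ with an adapted partition is reached from $T$ by refinement steps, then $\mathrm{cost}(T')$ is a convex combination of costs of quicksort orders of $T$. We use induction on $n$ minus the number of parts. If all parts are singletons, $T'$ is itself a quicksort order of $T$. Otherwise choose a part $B$ with $|B|\ge2$. By Step 5 the cyclic triangles of $T'$ are independent, so by Step 4 and (6), $\mathrm{cost}(T')$ is exactly the average of $\mathrm{cost}(T'_w)$ over $w\in B$. Each $T'_w$ comes with a finer adapted partition, so the claim holds for it by induction, and hence for $T'$. Taking $T'=T$ with the single part $V$, we see that $\mathrm{cost}(T)$ is a convex combination of numbers all equal to $\mathrm{LA}(G)$. So $\mathrm{cost}(T)=\mathrm{LA}(G)$, the minimum.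

**Step 7: proof of (c).** If $G$ has no independent set of size $3$, then by (b) an optimal $T$ has no cyclic triangle, so it is transitive.

For the second statement let $G=K_{1,6}$ with center $z$, and split the leaves into $L^-$ and $L^+$ with three leaves each. Let $L^-\to z\to L^+$ and $L^-\to L^+$, with arbitrary tournaments inside $L^-$ and inside $L^+$. All edges of $G$ contain $z$, so we read off (2) as follows.

* $c_z=e(L^-,L^+)=0$.
* For $w\in L^+$ we have $z\in N^-(w)$, and $N^+(w)$ consists of the out-neighbors of $w$ inside $L^+$. So $c_w$ is the out-degree of $w$ within $L^+$. The sum over $L^+$ is the number of arcs inside $L^+$, which is $3$.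
* For $w\in L^-$ we have $z\in N^+(w)$, and $N^-(w)$ consists of the in-neighbors of $w$ inside $L^-$. So $c_w$ is the in-degree of $w$ within $L^-$, and the sum over $L^-$ is $3$.

Hence the cost is $6+3+3=12$, whatever the tournaments inside $L^-$ and $L^+$. Every linear arrangement of $K_{1,6}$ costs at least $2(1+2+3)=12$, since at most two leaves are at any given distance from $z$. By Theorem 1 every tournament costs at least $12$, so all these tournaments are optimal, including those that are cyclic on $L^+$. In agreement with (b), the cyclic triangle on $L^+$ consists of three leaves, an independent set. $\blacksquare$
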